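# Exponentially many $\mathbb Z/p$-summands in the homotopy groups of $\mathbf A_n^k$-complexes

Throughout, $p$ is a prime.

## 1. Torsion in $\pi_*(S^4\vee S^4)$ and in $\pi_*(\Sigma^2\mathbb CP^2)$

Take $A=S^4\vee S^4$ and $p=2$. The Hilton–Milnor theorem gives
$$\Omega(S^4\vee S^4)\simeq\prod_{w\ge1}\big(\Omega S^{3w+1}\big)^{\ell_w},\qquad \sum_{d\mid w}d\,\ell_d=2^w ,$$
so $\ell_1,\dots,\ell_5=2,1,2,3,6$. Since $\pi_{q+1}(S^q)=\mathbb Z/2$ for $q\ge3$, the group $\pi_{3w+2}(S^4\vee S^4)$ contains $(\mathbb Z/2)^{\ell_w}$ as a direct summand. From $d\ell_d\le2^d$ we get $w\ell_w\ge2^w-\sum_{d\le w/2}2^d\ge2^w-2^{w/2+1}$, so $\ell_w\ge2^{w-1}/w$ for $w\ge4$. If $t_n$ denotes the number of $\mathbb Z/2$-summands in $\bigoplus_{j\le n}\pi_j(S^4\vee S^4)$, then $t_n\ge 2^{w-1}/w$ as soon as $n\ge3w+2$, and hence $\liminf_n\frac{\ln t_n}n\ge\frac{\ln2}3>0$.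

The same works for odd $p$. By a textbook fact $\pi_{q+2p-3}(S^q)_{(p)}\cong\mathbb Z/p$ for odd $q\ge3$. For even $q\ge4$ the $p$-local splitting $\Omega S^q\simeq S^{q-1}\times\Omega S^{2q-1}$ shows that $\pi_{q+2p-3}(S^q)_{(p)}$ has $\pi_{q+2p-4}(S^{q-1})_{(p)}\cong\mathbb Z/p$ as a summand. So every sphere factor contributes a $\mathbb Z/p$ in a fixed stem.

Now take $A'=\Sigma^2\mathbb CP^2=S^4\cup_\eta e^6$, still with $p=2$. Its loop homology is as large as before in the sense of growth: $H_*(\Omega A';\mathbb F_2)$ is the tensor algebra $T(u,v)$ with $|u|=3$, $|v|=5$. But both ingredients of the argument are damaged. First, if $i:S^4\to A'$ is the inclusion, then $i\eta=0$ by construction: the $6$-cell kills exactly the $\mathbb Z/2$ that the bottom sphere contributed. Second, $v$ is not the Hurewicz image of a homotopy class. Indeed it would suspend to a map $f:S^6\to A'$ which is nonzero on $H_6(\,\cdot\,;\mathbb F_2)$, whereas $Sq^2$ is nonzero from $H^4(A';\mathbb F_2)$ to $H^6(A';\mathbb F_2)$ and $H^4(S^6;\mathbb F_2)=0$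 forces $f^*=0$ on $H^6$.

So the question is: does exponential growth of loop homology still force exponentially many $\mathbb Z/p$'s in the homotopy groups, when the cells of the complex may kill the torsion that the spheres bring along?

## 2. Local hyperbolicity and the statements

For $n\ge1$, $k\ge0$ let $\mathbf A_n^k$ be the class of $(n-1)$-connected finite CW-complexes of dimension at most $n+k$. For instance $S^4\vee S^4\in\mathbf A_4^0$ and $\Sigma^2\mathbb CP^2\in\mathbf A_4^2$.

**Definition.** A $p$-local complex $X$ is *$\mathbb Z/p^i$-hyperbolic* if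
$$\liminf_n\frac{\ln t_n}n>0,\qquad t_n=\#\Big\{\mathbb Z/p^i\text{-summands in }\bigoplus_{j\le n}\pi_jX\Big\}.$$
A complex is $\mathbb Z/p^i$-hyperbolic if its $p$-localization is.

Section 1 shows that $S^4\vee S^4$ is $\mathbb Z/p$-hyperbolic for every $p$; a contractible space is not. The case $k=2$ is a known result: a complex in $\mathbf A_n^2$, $n\ge4$, which is $p$-locally neither a sphere nor contractible is $\mathbb Z/p$-hyperbolic. The paper "The local hyperbolicity of $\mathbf A_n^2$-complexes" is the source of the conjecture that the same holds for every $\mathbf A_n^k$ with $n\ge k+2$. The conjecture is true.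

**Theorem A.** Let $A\in\mathbf A_n^k$ with $n\ge k+2$. If $A_{(p)}$ is neither contractible nor a $p$-local sphere, then $A$ is $\mathbb Z/p$-hyperbolic.

**Theorem B.** (i) Let $A$ be a simply connected space of finite type with $2\le\dim\tilde H_*(A;\mathbb F_p)<\infty$ and $\tilde H_*(A;\mathbb F_p)$ concentrated in degrees $[r,r+k]$, $r\ge k+2$. Then $A$ is $\mathbb Z/p$-hyperbolic. Moreover there are $\gamma>1$ and $j_1<j_2<\cdots$ with $j_{l+1}/j_l$ bounded such that the single group $\pi_{j_l}(A_{(p)})$ has at least $\gamma^{j_l}$ $\mathbb Z/p$-summands. If $p$ is odd, $\tilde H_r(A;\mathbb F_p)\ne0$ and $r\ge3$, then $\liminf_n\frac{\ln t_n}n\ge\frac{\ln2}{132\,p^2(r-1)}$.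

(ii) Let $p$ be odd and $A=\Sigma^2B_1$ with $B_1$ a connected finite complex, $\dim\tilde H_*(A;\mathbb F_p)\ge2$, $\tilde H_*(A;\mathbb F_p)$ concentrated in $[r,r+k]$ with lowest degree $r$, and $pk<(p-1)^2(r-1)$. Then $A$ is $\mathbb Z/p$-hyperbolic.

Theorem B is not needed for Theorem A. Nothing is claimed about spheres.

## 3. Why no fixed stem can do the job

The natural plan copies Section 1. Find a space $X$ such that $\Omega X$ is a retract of $\Omega A_p$ ($p$-completion), together with exponentially many maps $f_1,\dots,f_s:S^{N+1}\to X$ whose mod $p$ Hurewicz images are linearly independent. Then compose with an element $\tau\in\pi_j(S^{N+1})$ of order $p$ and hope that the $f_i\tau$ generate $s$ different $\mathbb Z/p$-summands.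

With $\tau$ in a fixed stem this breaks, at a precise point: $f:S^4\to\Sigma^2\mathbb CP^2$ has nonzero Hurewicz image and $f\eta=0$. In general a cell of dimension $j+1$ in $X$ may kill $f\tau$. The spaces $X$ that we shall find have homology between degree about $N+1$ and a top degree $T$, and for $k>0$ our bound for $T-N$ grows linearly with $N$. So we want $\tau\in\pi_j(S^{N+1})$ with $j\ge T$, in a stem that grows with $N$, together with a uniform way to see that $f\tau$ is not killed and not divisible by $p$.

The element that works is unstable: write $N+1=2\nu-1$ and let $\tau\in\pi_j(S^{2\nu-1})$, $j=2\nu p-3$, come from the first place where the double suspension $S^{2\nu-1}\to\Omega^2S^{2\nu+1}$ fails to be a $p$-local equivalence. A relation $\sum a_if_i\tau=p\xi$ will produce a spectrum, with cells in degrees $\le T$ and $j+1,j+2$ only, on which $P^\nu$ acts nontrivially from degree $2\nu-1$ to degree $j+2$. But $P^\nu$ is a sum of products of the operations $P^{p^r}$, and one of those factors must jump across the gap between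 $T$ and $j+1$. If no $P^{p^r}$ has a degree fitting this jump, the relation is impossible. Whether the degrees fit is a matter of arithmetic, and $N$ is ours to choose.

Two further obstacles are visible: the class $v$ of Section 1 is not spherical, and for $p=2$ the arithmetic fails without extra work. They are handled in Sections 8 and 10.

## 4. Ranges, completion and four facts

$H_*$, $H^*$ have $\mathbb F_p$-coefficients unless indicated, $H$ is the mod $p$ Eilenberg–Mac Lane spectrum, and $(-)_p$ is $p$-completion. For $p=2$ we write $P^i$ for $Sq^{2i}$, so $|P^i|=2i(p-1)$ for all $p$. Spaces are pointed CW complexes (up to homotopy), $Q=\Omega^\infty\Sigma^\infty$, commutators are graded, $[x,y]=xy-(-1)^{|x||y|}yx$, and permutations act on tensor powers of graded vector spaces with Koszul signs (no signs if $p=2$).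

We use freely that maps into a $p$-complete space or spectrum extend uniquely along mod $p$ equivalences, that a mod $p$ equivalence between simply connected $p$-complete spaces is an equivalence, and that $\Omega(Y_p)=(\Omega Y)_p$ when $\Omega Y$ is simply connected. For connected $B$ we have $H_*(\Omega\Sigma B)=T(\tilde H_*(B))$ (Bott–Samelson); if all of $\tilde H_*(B)$ is primitive, this is the Hopf algebra in which $\tilde H_*(B)$ is primitive.

**Definition.** A simply connected space $Z$ *has range $[a,b]$*, $a\ge2$, if $\tilde H_*(Z)$ has finite total dimension and is concentrated in degrees $a,\dots,b$ (the ends need not be attained).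

Example: $\Sigma\mathbb CP^2$ has range $[3,5]$ and $\Sigma\mathbb CP^2\wedge\Sigma\mathbb CP^2$ has range $[6,10]$.

If $Z$ has range $[a,b]$, then $Z_p$ is $(a-1)$-connected, its homotopy groups are finitely generated $\mathbb Z_p$-modules, and $\pi_a(Z_p)\otimes\mathbb F_p\cong H_a(Z)$. Indeed, the bottom homotopy group $\pi_q$ of a simply connected $p$-complete space is Ext-$p$-complete with $\pi_q/p\cong H_q$; if $H_q$ is finite, $\pi_q$ is a finitely generated $\mathbb Z_p$-module; the fibre of the map to $K(\pi_q,q)$ again has finite mod $p$ homology in each degree, and one repeats. If $b<2a$, all positive-degree classes of $H_*(Z)$ are primitive for degree reasons. Put $\{Z,W\}_p=[\Sigma^\infty Z,(\Sigma^\infty W)_p]$.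

**(F1)** *If $Z,W$ have ranges $[a,b]$, $[a',b']$ and $b\le2a'-2$, then $[Z,W_p]\to\{Z,W\}_p$ is bijective.*

We show that the fibre of $W_p\to(QW)_p=\Omega^\infty(\Sigma^\infty W)_p$ is too highly connected to matter. The map $H_*(W)\to H_*(QW)$ is injective, because the evaluation $\Sigma^\infty QW\to\Sigma^\infty W$ splits it, and by Freudenthal (applied to the $(a'-1)$-connected space $W_p$) it is surjective in degrees $\le2a'-1$. So $H_i(QW,W)=0$ for $i\le2a'-1$. Let $F$ be the fibre of $W_p\to(QW)_p$. Its homotopy groups are finitely generated $\mathbb Z_p$-modules. The map $\pi_2(W_p)\to\pi_2((QW)_p)$ is an isomorphism modulo $p$, hence onto by Nakayama, so $\pi_1F=0$. If $q$ is the lowest degree with $\pi_qF\ne0$, then $0\ne\pi_q(F)/p\cong H_q(F)\cong H_{q+1}(QW,W)$, so $q\ge2a'-1$.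

For a finitely generated $\mathbb Z_p$-module $\Pi$ we have $H^i(Z;\Pi)=0$ for $i>b$: for $\Pi=\mathbb Z/p^s$ by Bockstein sequences, for $\Pi=\mathbb Z_p$ by passing to the limit over $s$, where $\lim^1$ vanishes because the groups $H^*(Z;\mathbb Z/p^s)$ are finite. Apply $\mathrm{Map}_*(Z,-)$ to the Moore–Postnikov tower of $W_p\to(QW)_p$. Its stages are principal fibrations with fibre $K(\pi_iF,i)$, $i\ge2a'-1>b$. The obstruction to lifting lies in $H^{i+1}(Z;\pi_iF)=0$, and the fibre $\mathrm{Map}_*(Z,K(\pi_iF,i))$ has $\pi_0=H^i(Z;\pi_iF)=0$. So each map of the tower is bijective on $\pi_0$ and surjective on $\pi_1$ at every base point. Hence $\lim^1$ vanishes and $\pi_0$ of the limit is $[Z,(QW)_p]=\{Z,W\}_p$.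

**(F2)** *If $h$ is a pointed homotopy idempotent of a simply connected $p$-complete space $Y$, there are a simply connected $p$-complete space $hY$ and maps $hY\xrightarrow{i}Y\xrightarrow{r}hY$ with $ri\simeq1$, $ir\simeq h$. So $\tilde H_*(hY)=h_*\tilde H_*(Y)$.*

The functor $h_*[-,Y]$ on pointed connected CW complexes satisfies the wedge axiom. It satisfies the Mayer–Vietoris axiom too: if $u,v$ in the image of $h_*$ agree on an intersection and are glued to a class $w\in[-,Y]$, they are also glued to $hw$. By Brown representability it is represented by a space $hY$; the inclusion $h_*[-,Y]\subset[-,Y]$ and the map $h_*$ give $i$ and $r$. A retract of a simply connected $p$-complete space is one.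

In particular, if $Z$ has range $[a,b]$ with $b\le2a-2$, an idempotent $e\in\{Z,Z\}_p=[Z_p,Z_p]$ gives a retract $eZ:=e(Z_p)$ of $Z_p$.

**(F3)** *For a finitely generated $\mathbb Z_p$- or $\mathbb Z_{(p)}$-module $\Gamma$, the number of $\mathbb Z/p$-summands is the dimension of the image of $\{x\in\Gamma:px=0\}\to\Gamma/p$. It is unchanged by $\otimes\,\mathbb Z_p$ and additive over direct sums.* Check on cyclic modules: $\mathbb Z/p$ gives $1$; in $\mathbb Z/p^s$, $s\ge2$, the elements of order $p$ are divisible by $p$ and give $0$; a free module gives $0$.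

For maps $f:Y\to G$, $g:Y'\to G$ into a loop space, the *Samelson product* $[f,g]:Y\wedge Y'\to G$ is induced by $(y,y')\mapsto f(y)g(y')f(y)^{-1}g(y')^{-1}$. Example: for the inclusion $\iota:S^3\to\Omega S^4$ with Hurewicz image $u$, the map $[\iota,\iota]:S^6\to\Omega S^4$ has Hurewicz image $[u,u]=2u^2$, by the following fact.

**(F4)** *If $x\in\tilde H_*(Y)$, $x'\in\tilde H_*(Y')$ are primitive, then $[f,g]_*(x\otimes x')=[f_*x,g_*x']$.*

Put $x$ in the first or third and $x'$ in the second or fourth factor of the commutator. With $\chi=-1$ on primitives, the four terms are $xx'$, $-xx'$, $-(-1)^{|x||x'|}x'x$ and $xx'$ (for positions $(1,2)$, $(1,4)$, $(3,2)$, $(3,4)$; images in $H_*(G)$ are meant), with sum $[x,x']$. Note also that $x\otimes x'$ is primitive in $H_*(Y\wedge Y')$, since a term of its coproduct of the form $(x\otimes1)\otimes(1\otimes x')$ dies in the smash product. So (F4) can be iterated.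

**Definition.** The *Dynkin element* $\beta_m\in\mathbb Z[S_m]$ is the combination of place permutations $x_1\otimes\cdots\otimes x_m\mapsto[[x_1,x_2],\dots,x_m]$. With the signed action it gives iterated graded commutators.

Example: $\beta_2=1-(12)$ and $\beta_2^2=2\beta_2$. In general the Dynkin–Specht–Wever theorem says $\beta_m^2=m\beta_m$. If $p\nmid m$, then $e_m=\beta_m/m\in\mathbb Z_{(p)}[S_m]$ is idempotent. For a graded vector space $W$ put $L_m(W)=\beta_mW^{\otimes m}$; by antisymmetry and the Jacobi identity it is the span of all weight $m$ iterated graded commutators in $T(W)$. On $L_m(W)$ the operator $\beta_m$ is multiplication by $m$.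

## 5. Desuspending $A$ and cutting $B^{\wedge q}$ with idempotents

**Step 1.** *We remove the trivial cases.* As $n\ge k+2\ge2$, $A$ is simply connected. If $\tilde H_*(A)=0$, then $A_{(p)}\simeq*$. If $\dim\tilde H_*(A)=1$, then $\tilde H_*(A;\mathbb Z_{(p)})$ is one copy of $\mathbb Z_{(p)}$ (a torsion summand would give two classes) and $A_{(p)}$ is a $p$-local sphere. So $\dim\tilde H_*(A)\ge2$.

If $n=2$, then $k=0$ and $A$ is a wedge of at least two copies of $S^2$. Now $\Omega(S^2\vee S^2)\simeq\Omega S^2\times\Omega S^2\times\Omega\Sigma(\Omega S^2\wedge\Omega S^2)$, and by the James splitting $\Sigma\Omega S^2\wedge\Omega S^2\simeq\bigvee_{i,i'\ge1}S^{i+i'+1}$, which has $S^4\vee S^4$ as a retract (from $(i,i')=(1,2),(2,1)$). So $\pi_j(S^4\vee S^4)$ is a direct summand of $\pi_j(A)$ for all $j$, and it suffices to treat $S^4\vee S^4\in\mathbf A_4^0$.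

**Step 2.** *We desuspend $A$; this is where $n\ge k+2$ enters.* Let $n\ge3$. Up to homotopy $A$ has a base point and cells in dimensions $n,\dots,n+k\le2n-2$ only. Suppose a subcomplex is $\Sigma B'$ with $B'$ $(n-2)$-connected. An $(i+1)$-cell with $i+1\le2n-2$ is attached by an element of $\pi_i(\Sigma B')$, and $\pi_{i-1}(B')\to\pi_i(\Sigma B')$ is an isomorphism because $i-1\le2n-4$. So the attaching map desuspends, and inductively $A\simeq\Sigma B_0$ with $B_0$ an $(n-2)$-connected finite complex of dimension $\le n+k-1\le2n-3$. Let $c\ge n-1\ge2$ be the lowest degree with $\tilde H_c(B_0)\ne0$ and $B=(B_0)_p$. After redefining $k$, $B$ has range $[c,c+k]$ with $c+k\le2n-3\le2c-1$. So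
$$c\ge2,\quad 0\le k\le c-1,\quad V:=\tilde H_*(B),\quad \dim V\ge2,\quad G:=\Omega(\Sigma B)_p=(\Omega\Sigma B)_p=\Omega A_p. \tag{1}$$
As $c+k<2c$, all of $V$ is primitive, and $H_*(G)=T(V)$ with $V$ primitive. For $A=\Sigma^2\mathbb CP^2$ we have $c=3$, $k=2$: the extremal case $k=c-1$.

**Step 3.** *We make group ring idempotents act on spaces.* For $q\ge2$, $B^{\wedge q}$ has range $[cq,(c+k)q]$ with $(c+k)q\le2cq-q\le2cq-2$. So (F1), (F2) apply to $B^{\wedge q}$ and to its retracts, and their reduced homology is primitive. Since $B_0$ is a finite complex, $\{B^{\wedge q},B^{\wedge q}\}_p=\{B_0^{\wedge q},B_0^{\wedge q}\}\otimes\mathbb Z_p$ is a $\mathbb Z_p$-algebra, and permuting factors gives a ring map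
$$\mathbb Z_p[S_q]\to\{B^{\wedge q},B^{\wedge q}\}_p=[(B^{\wedge q})_p,(B^{\wedge q})_p],\tag{2}$$
acting on $V^{\otimes q}$ by signed permutations. So an idempotent $E\in\mathbb Z_p[S_q]$ gives a retract $EB^{\wedge q}$ of $(B^{\wedge q})_p$ with reduced homology $EV^{\otimes q}$. If $Z$ is $B$ or a retract of some $(B^{\wedge q})_p$, $q\ge2$, and $m\ge2$, then $(Z^{\wedge m})_p$ is a retract of $(B^{\wedge qm})_p$. Hence $\{Z^{\wedge m},Z^{\wedge m}\}_p$ is a corner $e\{B^{\wedge qm},B^{\wedge qm}\}_pe$, again a $\mathbb Z_p$-algebra, and $\mathbb Z_p[S_m]$ maps to it. For $p\nmid m$, $m\geq 2$, put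
$$L_m(Z)=e_mZ^{\wedge m},\qquad\tilde H_*(L_m(Z))=L_m(\tilde H_*Z).$$

## 6. The first torsion of the double suspension, and how it is detected

Let $\nu\ge3$ and $j=2\nu p-3$. This section does not involve $A$.

**The homology of $\Omega^2S^{2\nu+1}$.** We compute it up to degree $j+1$. In the cohomology Serre spectral sequence with $\mathbb Z_{(p)}$-coefficients of the path fibration over $\Omega S^{2\nu+1}$, the base has cohomology the divided power algebra $\Gamma[x]$, $|x|=2\nu$, and the bottom class $\iota^*$ of the fibre, in degree $2\nu-1$, transgresses to $x$. So $d_{2\nu}(\gamma_i\otimes\iota^*)=\pm(i+1)\gamma_{i+1}$. This is injective, with $p$-local cokernel $0$ in degree $2\nu(i+1)$ for $i+1<p$ and $\mathbb Z/p$ in degree $2\nu p$. Let $q>2\nu-1$ be the next fibre degree with nonzero cohomology. A class in position $(0,q)$ supports a differential whose target lies in row $0$ or $2\nu-1$. Its length is a multiple of $2\nu$. Row $2\nu-1$ vanishes after $d_{2\nu}$, and a $d_{2\nu}$ into it must be killed by the next, injective,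 $d_{2\nu}$, so is $0$. So the target is in row $0$, which requires $q+1\ge2\nu p$. For $q+1=2\nu p$, position $(2\nu p,0)$, where $\mathbb Z/p$ is left, can only be killed from $(0,2\nu p-1)$. Thus $H^q(\Omega^2S^{2\nu+1};\mathbb Z_{(p)})=0$ for $2\nu-1<q<2\nu p-1$, and it is $\mathbb Z/p$ for $q=2\nu p-1$. By universal coefficients, in degrees $2\nu-1<q\le2\nu p-2$ the $\mathbb Z_{(p)}$-homology is only a $\mathbb Z/p$ in degree $2\nu p-2=j+1$, and the mod $p$ homology is only one class $y$, in degree $j+1$.

**Definition of $\tau$ and $W$.** By the relative Hurewicz theorem $\pi_{j+1}(\Omega^2S^{2\nu+1},S^{2\nu-1})_{(p)}\cong\mathbb Z/p$. Let $\kappa$ generate the $p$-torsion of the unlocalized group and put $\tau=\partial\kappa\in\pi_j(S^{2\nu-1})$. Then $p\tau=0$. Moreover $\kappa$ gives a map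
$$W:=S^{2\nu-1}\cup_\tau e^{j+1}\to\Omega^2S^{2\nu+1}$$
which extends the double suspension and sends the top class to a nonzero multiple of $y$; rescale $y$ so that it is $y$.

Example: for $p=2$, $\nu=3$ we have $j=9$, $\tau\in\pi_9(S^5)$ and $|y|=10$.

**Definition of $E$.** Let $E$ be the fibre of $P^\nu:\Sigma^{2\nu-1}H\to\Sigma^{2\nu p-1}H$ and $E_i=\Omega^\infty\Sigma^iE$, so $\Omega E_{i+1}=E_i$. Then $E_1$ is the fibre of $K(\mathbb F_p,2\nu)\to K(\mathbb F_p,2\nu p)$, $\iota\mapsto P^\nu\iota=\iota^p$. We have $\pi_{2\nu+1}(E_2)\cong\pi_{2\nu+1}K(\mathbb F_p,2\nu+1)=\mathbb F_p$; let $g:S^{2\nu+1}\to E_2$ correspond to $1$. Let $x=(\Omega g)^*\iota\in H^{2\nu}(\Omega S^{2\nu+1})$, a generator, with divided powers $\gamma_i$.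

**Lemma 1.** $y':=(\Omega^2g)_*(y)\ne0$ in $H_{j+1}(E_0)$.

*Proof.* **Step 1.** *We relate one differential to the cup product.* Let ${}'E$, ${}''E$ be the mod $p$ homology Serre spectral sequences of the path fibrations over $\Omega S^{2\nu+1}$ and $E_1$, compared via $\Omega g$. Let $b_i\in H_{2\nu i}(\Omega S^{2\nu+1})$ be dual to $\gamma_i$, and let $\iota_*$, $\iota_*''=(\Omega^2g)_*\iota_*$ be the bottom classes of the fibres, in degree $2\nu-1$. Both fibres are $(2\nu-2)$-connected, so rows $1,\dots,2\nu-2$ vanish. Hence position $(2\nu(p-1),2\nu-1)$ can only be hit from $(2\nu p,0)$, by $d^{2\nu}$; no earlier differential leaves $(2\nu p,0)$; and $E^{2\nu}$ at $(2\nu(p-1),2\nu-1)$ is a subspace of $E^2$. Dually, in cohomology $w\otimes\iota^*$ survives to $E_{2\nu}$ and $d_{2\nu}(w\otimes\iota^*)=\pm w\bar\iota$, where $\bar\iota=x$, resp. $\iota$, and $\iota^*$ is chosen to transgress to $\bar\iota$. By duality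
$$\langle d^{2\nu}z,\,w\otimes\iota^*\rangle=\pm\langle z,\,w\bar\iota\rangle .\tag{3}$$

**Step 2.** *We find the differential that produces $y$.* In ${}'E$ we have $\gamma_{p-1}\gamma_1=p\gamma_p=0$, so by (3) with $w=\gamma_{p-1}$ the class $b_{p-1}\otimes\iota_*$ is not hit. As the abutment is trivial, it supports a differential $d^{2\nu s}$, $1\le s\le p-1$, with target of fibre degree $2\nu(s+1)-2$. As $H_q(\Omega^2S^{2\nu+1})=0$ for $2\nu\le q<2\nu p-2$, we get $s=p-1$. So $d^{2\nu(p-1)}(b_{p-1}\otimes\iota_*)$ is a nonzero multiple of $y$, and all earlier differentials on $b_{p-1}\otimes\iota_*$ vanish.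

**Step 3.** *We derive a contradiction from $y'=0$.* Let $b''=(\Omega g)_*b_{p-1}$. If $y'=0$, naturality shows that $d^r(b''\otimes\iota_*'')=0$ for $r\le2\nu(p-1)$, and for larger $r$ there is no base degree left. So it is a permanent cycle, and since the abutment is trivial, $b''\otimes\iota_*''=d^{2\nu}z$ for some $z\in H_{2\nu p}(E_1)$. Pair with $\iota^{p-1}\otimes\iota^*$. Up to a unit the left side is $\langle b_{p-1},x^{p-1}\rangle=(p-1)!\ne0$. By (3) the right side is $\pm\langle z,\iota^p\rangle=0$, because $\iota^p=P^\nu\iota=0$ in $H^*(E_1)$. Contradiction. $\square$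

Let $\mathcal G_p$ be the set of degrees of the elements $P^{p^r}$ for $p$ odd, $\{2(p-1)p^r:r\ge0\}$, respectively of $Sq^{2^r}$ for $p=2$, $\{2^r:r\ge0\}$. By the Adem relations $P^\nu$ is a sum of products of such elements.

**Proposition 2.** Let $X$ be simply connected and $p$-complete with $\tilde H_*(X)$ finite and zero in degrees $>T$. Let $\nu\ge3$, $j=2\nu p-3$, and assume

(a) $T\le j$;

(b) $\mathcal G_p\cap[\,j+1-T,\;2\nu(p-1)]=\emptyset$.

If $f_1,\dots,f_s:S^{2\nu-1}\to X$ have linearly independent Hurewicz images $x_i\in H_{2\nu-1}(X)$, then $\pi_j(X)$ has at least $s$ $\mathbb Z/p$-summands.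

Example: $X=S^5_2$, $p=2$, $\nu=3$, $T=5$, $j=9$. The interval in (b) is $[5,6]$, which contains no power of $2$, so $\pi_9(S^5)$ has a $\mathbb Z/2$-summand. For $\nu=4$ and $X=S^7_2$ the interval is $[7,8]\ni8$, and the proposition says nothing.

*Proof.* We have $p(f_i\tau)=f_i(p\tau)=0$. By (F3) it suffices that the $f_i\tau$ are independent in $\pi_j(X)/p$. Suppose
$$\textstyle\sum a_if_i\tau=p\xi,\qquad a_i\in\mathbb Z,\ \xi\in\pi_j(X),\ p\nmid a_1 \text{ (say)}.$$

**Step 1.** *We turn the relation into a complex $K$ mapping to $X$.* Let $S=\bigvee_iS_i^{2\nu-1}$, $f=(f_i):S\to X$, let $\tau_i\in\pi_j(S)$ and $W_i\supset S_i^{2\nu-1}$ be the copies of $\tau$ and $W$, $z=\sum a_i\tau_i$, and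
$$K=(S\vee S^j)\cup_{z-p\iota_j}e^{j+1},\qquad K_0=K/S^j=S\cup_ze^{j+1},\qquad P=K/S=S^j\cup_{-p}e^{j+1}.$$
As $j>2\nu-1$, the attaching map is zero in mod $p$ homology, so $H_{j+1}(K)$ is generated by one class $\tilde e$, mapping isomorphically to $H_{j+1}(P)$ and $H_{j+1}(K_0)$. Since $f_*z=p\xi$, the map $f\vee\xi$ extends to $K\to X$.

**Step 2.** *We map $K_0$ to the model complexes $W_i$.* Let $\chi_i\in\pi_{j+1}(\bigvee W_i,S)$ be the characteristic maps. The element $\sum a_i\chi_i$ has boundary $z$, so it gives $k_0:K_0\to\bigvee_iW_i$, the identity on $S$, with top class $\mapsto\sum a_i[e_i]$.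

**Step 3.** *We check that $\tilde e$ is primitive, so that it can be evaluated on differences of maps.* By degrees a reduced coproduct can only lie in $H_{2\nu-1}(K)\otimes H_{2\nu-1}(K)$ with $j+1=4\nu-2$, i.e. $p=2$. In that case $K\to K_0\xrightarrow{k_0}\bigvee W_i$ is injective on $H_{2\nu-1}(K)=H_{2\nu-1}(S)$ and sends $\tilde e$ to $\sum a_i[e_i]$. The classes $[e_i]$ are primitive: cup products across different wedge summands vanish, and the generator $w$ of $H^{2\nu-1}(W_i;\mathbb Z)$ has odd degree, so $2w^2=0$, while $H^{4\nu-2}(W_i;\mathbb Z)=\mathbb Z$ is torsion free, so $w^2=0$. Hence $\tilde e$ is primitive.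

**Step 4.** *We choose the cohomology class that tests the relation.* Choose $\alpha\in H^{2\nu-1}(X)$ with $\langle\alpha,x_1\rangle=1$ and $\langle\alpha,x_i\rangle=0$ for $i>1$. By (a), $H^{j+2}(X)=H^{j+1}(X)=0$. Since $P^\nu\alpha\in H^{2\nu p-1}(X)=H^{j+2}(X)=0$ and the fibre of $E\to\Sigma^{2\nu-1}H$ is $\Sigma^{2\nu p-2}H=\Sigma^{j+1}H$, there is a unique lift $\tilde\alpha:\Sigma^\infty X\to E$ of $\alpha$.

**Step 5.** *We compare two maps $K\to QX$ that agree on $S$.* Let $G_1:K\to X\to QX$ use the map of Step 1, and let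
$$G_2:K\to K_0\xrightarrow{k_0}\textstyle\bigvee W_i\to\Omega^2\Sigma^2S\to QS\xrightarrow{Qf}QX,$$
where $W_i\to\Omega^2S_i^{2\nu+1}\to\Omega^2\Sigma^2S$ is the map defined before Lemma 1. Both restrict on $S$ to $S\xrightarrow fX\to QX$. So in the abelian group $[K,QX]$ we have $G_1-G_2=\pi^*\hat y$ with $\pi:K\to P$ and $\hat y\in[P,QX]=\{P,X\}$ (here the group of stable maps).

**Step 6.** *We show $\tilde\alpha\hat y\ne0$ in $[\Sigma^\infty P,E]$; this is where Lemma 1 enters.* Let $g_i=\Omega^\infty\tilde\alpha\circ G_i:K\to E_0$. As $\Omega^\infty\tilde\alpha$ is an infinite loop map and $\tilde e$ is primitive,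
$$(\Omega^\infty\tilde\alpha\circ\hat y)_*\pi_*\tilde e=g_{1*}\tilde e-g_{2*}\tilde e.$$
The first term is $0$, as $g_1$ factors through $X$ and $H_{j+1}(X)=0$. For the second, $QS=\Omega^2Q\Sigma^2S$ naturally and $\Omega^\infty\tilde\alpha=\Omega^2\Omega^\infty\Sigma^2\tilde\alpha$, so $\Omega^2\Sigma^2S\to QS\to QX\to E_0$ is $\Omega^2$ of
$$\Sigma^2S\to Q\Sigma^2S\xrightarrow{Q\Sigma^2f}Q\Sigma^2X\xrightarrow{\Omega^\infty\Sigma^2\tilde\alpha}E_2.$$
On $S_i^{2\nu+1}$ this composite is the element of $\pi_{2\nu+1}(E_2)=\mathbb F_p\,g$ whose image in $\pi_{2\nu+1}K(\mathbb F_p,2\nu+1)=\mathbb F_p$ is $\langle\alpha,x_i\rangle$. So on $\Omega^2S_i^{2\nu+1}$ the map to $E_0$ is null for $i>1$ and $\Omega^2g$ for $i=1$. Hence $g_{2*}\tilde e=a_1y'\ne0$ by Lemma 1.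

**Step 7.** *We deduce that $P^\nu$ acts nontrivially on a cofibre.* Let $\Omega_{\hat y}$ be the cofibre of $\hat y:\Sigma^\infty P\to\Sigma^\infty X$. As $\tilde H^*(P)$ lives in degrees $j,j+1>2\nu-1$, $\alpha$ extends uniquely to $\hat\alpha\in H^{2\nu-1}(\Omega_{\hat y})$. If $P^\nu\hat\alpha=0$, then $\hat\alpha$ lifts to a map $\Omega_{\hat y}\to E$. Its restriction to $\Sigma^\infty X$ is a lift of $\alpha$, hence equals $\tilde\alpha$, so $\tilde\alpha\hat y=0$, contradicting Step 6. So $P^\nu\hat\alpha\ne0$, in degree $2\nu p-1=j+2$.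

**Step 8.** *We contradict (b).* Some product of elements $P^{p^r}$ (resp. $Sq^{2^r}$) is nonzero on $\hat\alpha$. Now $H^*(\Omega_{\hat y})$ is nonzero only in degrees $\le T$ and in degrees $j+1,j+2$, and $T\le j$. Along the successive nonzero classes, starting in degree $2\nu-1\le T$ and ending in degree $j+2$, there is a first step from a degree $d_1$ with $2\nu-1\le d_1\le T$ to a degree $d_2\in\{j+1,j+2\}$. Then
$$d_2-d_1\in\mathcal G_p\cap[\,j+1-T,\;j+2-(2\nu-1)\,],\qquad j+2-(2\nu-1)=2\nu(p-1),$$
contradicting (b). $\square$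

## 7. James–Hopf maps turn primitive classes into retracts

It remains to supply $X$ and the maps $f_i$. A family of commutators in $T(V)$ is only homology; to make $\Omega X$ a retract of $G$ we need a map out of $G$. It is the combinatorial James–Hopf map
$$H_M:\Omega\Sigma B\simeq J(B)\to J(B^{\wedge M})\simeq\Omega\Sigma B^{\wedge M},\qquad H_M(b_1\cdots b_q)=\prod_I(b_{i_1}\wedge\cdots\wedge b_{i_M}),$$
the product being over the $M$-subsets $I=\{i_1<\dots<i_M\}$ of $\{1,\dots,q\}$ in colexicographic order (largest elements compared first). For example $H_2(b_1b_2b_3)=(b_1\wedge b_2)(b_1\wedge b_3)(b_2\wedge b_3)$. If some $b_i$ is the base point, the factors with $i\in I$ disappear and the others keep their order, because colexicographic order is preserved by order-preserving injections. So $H_M$ is well defined.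

**Lemma 3.** Let $B$ be a connected complex such that all of $V=\tilde H_*(B)$ is primitive. If $c_1,\dots,c_s\in V^{\otimes M}\subset T(V)$ are primitive in $T(V)$, then
$$(H_M)_*(c_1\cdots c_s)=c_1\otimes\dots\otimes c_s\in(V^{\otimes M})^{\otimes s}\subset T(V^{\otimes M}).$$

Example with $M=s=2$ and even degrees. The proof gives $b_1b_2b_3b_4\mapsto b_1b_2\otimes b_3b_4+b_1b_3\otimes b_2b_4+b_2b_3\otimes b_1b_4$. The last two terms together are symmetric in $b_1,b_2$. So they cancel on $c_1=b_1b_2-b_2b_1$, and only $c_1\otimes c_2$ is left.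

*Proof.* **Step 1.** *We compute $(H_M)_*$ on $V^{\otimes q}$, $q=Ms$.* On $B^q$, $H_M$ is the iterated diagonal $B^q\to\prod_IB^q$ followed by the projections $B^q\to B^I\to B^{\wedge M}$ and the product. As the $b_i\in V$ are primitive, the iterated coproduct of $b_1\otimes\cdots\otimes b_q$ is the sum, with Koszul signs, over all ways of sending each $b_i$ to one of the factors $I$. If $S$ is the set of letters sent to $I$, the $I$-th factor is killed unless $S=I$ or $S=\emptyset$: if $S\not\subset I$, the projection to $B^I$ kills it; if $\emptyset\ne S\subsetneq I$, the smash projection does. Disjoint $M$-sets are ordered colexicographically by their maxima. So on $V^{\otimes q}$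
$$(H_M)_*=\Xi_s:=\sum_{\mathcal P}\sigma_{\mathcal P},$$
where $\mathcal P=(I_1,\dots,I_s)$ runs over the partitions of $\{1,\dots,q\}$ into $M$-sets ordered by maxima and $\sigma_{\mathcal P}$ is the place permutation $b_1\otimes\cdots\otimes b_q\mapsto\pm b_{I_1}\otimes\dots\otimes b_{I_s}$.

**Step 2.** *We isolate the terms with $\{1,\dots,M\}\in\mathcal P$.* This set has the smallest maximum, so it is $I_1$. These terms contribute $c_1\otimes\Xi_{s-1}(c_2\cdots c_s)$.

**Step 3.** *We show that the other terms cancel, because $c_1$ is primitive.* Now $\{1,\dots,M\}$ meets $l\ge2$ of the sets, and each set contains a letter $>M$. So the order of the sets is determined by the letters $>M$. Fix the distribution of the letters $>M$ to labelled sets. This fixes the labels $t_1<\dots<t_l$ of the deficient sets and the numbers $m_1,\dots,m_l\ge1$ of letters they need. The terms of this class correspond to all ordered decompositions $\{1,\dots,M\}=J_1\sqcup\dots\sqcup J_l$ with $|J_i|=m_i$. Letters $\le M$ precede all others in each set,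 so $\sigma_{\mathcal P}=\sigma'\circ(\mathrm{sh}_J\otimes1)$, where $\mathrm{sh}_J$ is the unshuffle $b_1\cdots b_M\mapsto\pm b_{J_1}\otimes\dots\otimes b_{J_l}$ and $\sigma'$ depends only on the class; signs are consistent because the signed action is an action. The class sums to $\sigma'\circ\big((\sum_J\mathrm{sh}_J)\otimes1\big)$. As $V$ is primitive in $T(V)$, $\sum_J\mathrm{sh}_J$ is the component $V^{\otimes M}\to V^{\otimes m_1}\otimes\dots\otimes V^{\otimes m_l}$ of the iterated coproduct of $T(V)$. It vanishes on the primitive element $c_1$, as $l\ge2$ and all $m_i\ge1$.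

So $\Xi_s(c_1\cdots c_s)=c_1\otimes\Xi_{s-1}(c_2\cdots c_s)$. As $\Xi_1$ is the identity, induction on $s$ finishes the proof. $\square$

**Corollary 4.** Let $B,V,G$ be as in (1). Let $C$ be simply connected with $\tilde H_*(C)$ of finite total dimension, $\varphi:C\to G$ with $\varphi_*\tilde H_*(C)$ contained in the primitives of $T(V)$ lying in $V^{\otimes M}$, and $r:(B^{\wedge M})_p\to C_p$ with $r_*\varphi_*$ an automorphism of $\tilde H_*(C)$. Then $\Omega(\Sigma C)_p$ is a retract of $G$ via a map $R:G\to\Omega(\Sigma C)_p$ with $R_*(\varphi_*x)=r_*\varphi_*x\in\tilde H_*(C)\subset T(\tilde H_*C)$. The algebra map $T(\tilde H_*C)\to T(V)$ induced by $\varphi_*$ is injective.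

*Proof.* Let $\Phi:\Omega\Sigma C\to G$ be the loop extension of $\varphi$, so $\Phi_*$ is the algebra map induced by $\varphi_*$, and let $R=\Omega(\Sigma r)_p\circ(H_M)_p$. By Lemma 3, $R_*\Phi_*(x_1\cdots x_s)=\prod r_*\varphi_*x_i$. So $(R\Phi)_*=T(r_*\varphi_*)$ is an isomorphism. Hence $\Phi_*$ is injective, and $R\Phi$ becomes an equivalence after $p$-completion. $\square$

## 8. Many spherical commutators

**Definition.** Let $B,V,G$ be as in (1). An *admissible triple* $(D,\varphi_D,r_D)$ consists of a space $D$ which is $B$ (then $M=1$) or a retract of $(B^{\wedge M})_p$ with $M\ge2$, of range $[c_D,c_D+k_D]$ with $c_D\ge2$ the lowest degree of $\tilde H_*(D)$, $k_D\le c_D-1$, $\dim\tilde H_*(D)\ge2$, and maps $\varphi_D:D\to G$, $r_D:(B^{\wedge M})_p\to D_p$ such that $\varphi_{D*}$ lands in the span of weight $M$ iterated commutators of elements of $V$ and $r_{D*}\varphi_{D*}=\mathrm{id}$.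

Example: $(B,\mathrm{incl},\mathrm{id})$ with $M=1$. This is the triple for odd $p$. For $p=2$ we shall need one with $c_D$ even and $c_D\ge8k_D$; it is built in Section 10. Iterated commutators of primitives are primitive, so Corollary 4 applies with $C=D$ and gives $T(\tilde H_*D)\subset T(V)=H_*(G)$.

The next statement uses less than admissibility, so that it can serve again for Theorem B(ii).

**Proposition 5.** Let $G$ be a simply connected $p$-complete loop space and $D$ a simply connected space with $\tilde H_*(D)$ primitive, of finite total dimension $\ge2$, in degrees $[c,c+k]$ with $c\ge2$ its lowest degree; if $p=2$ let $c$ be even. Let $\varphi_D:D\to G$ be a map such that $\varphi_{D*}$ induces an injection of algebras $T(\tilde H_*D)\subset H_*(G)$. Then for every $h\ge1$ there are $m=m_h$, $N=N_h$ and at least $2^h$ maps $s_\epsilon:S^N\to G$ such that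

1. $p\nmid m$ and $N$ is even;
2. the Hurewicz images $\lambda_\epsilon$ of the $s_\epsilon$ lie in $L_m(\tilde H_*D)$ and are linearly independent;
3. $cm\le N\le(c+k)m$ and $15\le m\le11h+48$;
4. $|N_{h+1}-N_h|$ is bounded independently of $h$, and $N_h\to\infty$.

The difficulty was seen in Section 1: a second class $v$ need not be spherical. The remedy is that a fourfold self-bracket of a homotopy class vanishes integrally, and this makes $\mathrm{ad}(u)^3(v)$ spherical.

*Proof.* **Step 1.** *We show that $[\hat u,[\hat u,[\hat u,\hat u]]]=0$ for $\hat u\in\pi_c(G)$.* Recall that Samelson products on $\pi_*(G)$ are bilinear with $[x,y]=-(-1)^{|x||y|}[y,x]$ and $[x,[y,z]]=[[x,y],z]+(-1)^{|x||y|}[y,[x,z]]$. Put $b=[\hat u,\hat u]$. If $c$ is even, Jacobi gives $[\hat u,[\hat u,\hat u]]=[[\hat u,\hat u],\hat u]+[\hat u,[\hat u,\hat u]]$, so $[b,\hat u]=0$ and $[\hat u,b]=0$. If $c$ is odd, Jacobi gives $[\hat u,b]=[b,\hat u]-[\hat u,b]$ and antisymmetry gives $[b,\hat u]=-[\hat u,b]$, so $3[\hat u,b]=0$. Jacobi with $(\hat u,\hat u,b)$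 gives $2[\hat u,[\hat u,b]]=[b,b]$, and $2[b,b]=0$ by antisymmetry, as $|b|$ is even. So $4[\hat u,[\hat u,b]]=0=3[\hat u,[\hat u,b]]$.

**Step 2.** *We produce the spherical class $\mathrm{ad}(u)^3(v)$.* As $D_p$ is $(c-1)$-connected, there is $u:S^c\to D_p$ with nonzero Hurewicz image, also denoted $u\in H_c(D)$. Put $\hat u=\varphi_Du\in\pi_c(G)$ ($\varphi_D$ extends over $D_p$). By Step 1,
$$\theta=[\hat u,[\hat u,[\hat u,\varphi_D]]]:S^{3c}\wedge D_p\to G$$
is null on $S^{3c}\wedge S^c$, so it factors up to homotopy through $S^{3c}\wedge K_u$, where $K_u$ is the mapping cone of $u$. Here $\tilde H_*(K_u)=\tilde H_*(D)/\langle u\rangle\ne0$; let $e$ be its lowest degree, $c\le e\le c+k$. As $K_u$ is simply connected, $(K_u)_p$ is $(e-1)$-connected, and there is a map $S^e\to(K_u)_p$ with nonzero Hurewicz image, represented by some $v\in H_e(D)$ independent of $u$. Since $G$ is $p$-complete, $S^{3c}\wedge K_u\to G$ extends over $S^{3c}\wedge(K_u)_p$, and we get $z_0:S^{3c+e}\to G$, with Hurewicz image $\mathrm{ad}(u)^3(v)$ by (F4).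 With $z_i=[\hat u,z_{i-1}]$ we get spherical classes, denoted by the same letters,
$$z_i=\mathrm{ad}(u)^{i+3}(v),\quad\text{of weight }i+4\text{ in }T(\tilde H_*D)\text{ and degree }(i+3)c+e.$$
(For a non-narrow example, if $p=3$, $A=\Sigma^2\mathbb CP^2$ and $D=B$, then $c=3$, $e=5$ and $z_0\in\pi_{14}(G)=\pi_{15}(A_3)$.)

**Step 3.** *We bracket them in exponentially many ways.* For $\epsilon\in\{1,2\}^{a+b}$ with $a$ ones and $b$ twos let $s_\epsilon=[\dots[[z_0,z_{\epsilon_1}],z_{\epsilon_2}],\dots]:S^N\to G$. A class of weight $w$ among the $z_i$ has degree $wc+(e-c)$, so the Hurewicz image $\lambda_\epsilon$ lies in $L_m(\tilde H_*D)$ with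
$$m=4+5a+6b,\qquad N=mc+(1+a+b)(e-c).\tag{4}$$

**Step 4.** *We prove that the $\lambda_\epsilon$ are linearly independent.* Extend $u,v$ to a homogeneous basis of $\tilde H_*(D)$ and project to $T(u,v)$. In the lexicographic order with $u>v$ the leading word of $\mathrm{ad}(u)^r(v)$ is $u^rv$, with coefficient $1$. Concatenations of such words determine the sequence of the $r$'s, so products of the $\mathrm{ad}(u)^r(v)$ have distinct leading words, and the $\mathrm{ad}(u)^r(v)$ freely generate a free algebra. In it $\lambda_\epsilon=z_0z_{\epsilon_1}\cdots z_{\epsilon_{a+b}}+{}$monomials not beginning with $z_0$. So different $\lambda_\epsilon$ are independent.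

**Step 5.** *We choose $a,b\in[h,h+4]$.* For $p$ odd take $a$ even and $b$ odd. Then $m$ and $1+a+b$ are even, so $N$ is even. Let $a_0,b_0\in\{h,h+1\}$ have the right parities. Among $a\in\{a_0,a_0+2\}$, $b\in\{b_0,b_0+2\}$ some choice has $p\nmid m$; otherwise $p\mid10$ and $p\mid12$. For $p=2$ take $a$ odd, $b$ even. Then $m$ is odd, and $N$ is even because $c$ and $1+a+b$ are even.

The number of $\epsilon$'s is $\binom{a+b}a\ge\binom{2h}h\ge2^h$. From (4), $cm\le N\le cm+mk$, and $15\le m\le4+11(h+4)$. When $h$ increases by $1$, $a$ and $b$ change by at most $5$, so $N$ changes by at most $55c+10k$, and $N_h\ge cm\to\infty$. $\square$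

**Proposition 6.** Let $(D,\varphi_D,r_D)$ be an admissible triple, with $c_D$ even if $p=2$; write $[c,c+k]$ for its range and take $m,N,s_\epsilon$ from Proposition 5. Let $X=(\Sigma L_m(D))_p$. Then
$$\pi_j(X)\ \text{is a direct summand of}\ \pi_j(A_p)=\pi_j(A)\otimes\mathbb Z_p\quad\text{for all }j,\tag{5}$$
there are at least $2^h$ maps $f_\epsilon:S^{N+1}\to X$ with linearly independent Hurewicz images, and $\tilde H_*(X)$ is concentrated in degrees $[cm+1,(c+k)m+1]$.

*Proof.* **Step 1.** *We apply Corollary 4 to $C=L_m(D)$.* Let $\varphi_C:C\to(D^{\wedge m})_p\to G$, the second map being the $m$-fold Samelson product of $\varphi_D$. By (F4), on $\tilde H_*(C)=L_m(\tilde H_*D)$ we have $\varphi_{C*}=\varphi_{D*}^{\otimes m}\beta_m=m\,\varphi_{D*}^{\otimes m}$. Its values are commutators of primitives, hence primitive, and lie in $V^{\otimes Mm}$. Let $r_C:(B^{\wedge Mm})_p\to(D^{\wedge m})_p\to C$ be $r_D^{\wedge m}$ followed by the retraction, which is $e_m$ in homology. As $r_{D*}\varphi_{D*}=\mathrm{id}$, we get $r_{C*}\varphi_{C*}=m\cdot\mathrm{id}$,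 an automorphism since $p\nmid m$. Corollary 4 gives $R:G\to\Omega X$ exhibiting $\Omega X$ as a retract of $G=\Omega A_p$, which is (5).

**Step 2.** *We carry the spherical classes to $X$.* Since $R_*(m\varphi_{D*}^{\otimes m}x)=mx$ for $x\in L_m(\tilde H_*D)$, we have $R_*\lambda_\epsilon=\lambda_\epsilon\in\tilde H_*(C)\subset H_*(\Omega X)$. So the adjoints $f_\epsilon:S^{N+1}\to X$ of $Rs_\epsilon$ have Hurewicz images $\sigma\lambda_\epsilon$, with $\sigma:\tilde H_*(C)\cong\tilde H_{*+1}(X)$ the suspension isomorphism. They are linearly independent. The degrees of $\tilde H_*(X)$ are clear. $\square$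

## 9. Gaps in the degrees $2(p-1)p^r$, and what fails at $p=2$

We apply Proposition 2 to $X$ and the $f_\epsilon$, so
$$2\nu=N+2,\qquad j=p(N+2)-3,\qquad T=(c+k)m+1 .$$
Here $N$ is even, $\nu\ge3$ since $N\ge cm$, and the interval in (b) is $[\,p(N+2)-3-(c+k)m,\;(p-1)(N+2)\,]$.

**Odd $p$.** *We find values of $N$ for which (a) and (b) hold.* Since $k\le c-1$ and $N\ge cm$, we have $(c+k)m\le2cm-m\le2N-m$. So $T\le2N\le j$, which is (a). For $g$ in the interval of (b),
$$g\ge(p-2)N+2p-3+m>(p-2)(N+2),\qquad g\le(p-1)(N+2).$$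
If $g=2(p-1)p^r$, then, as $\frac{p-2}{2(p-1)}\ge\frac14$, we get $\frac{N+2}4<p^r\le\frac{N+2}2$. This is impossible if
$$4p^l\le N+2<6p^l\quad\text{for some }l,\tag{6}$$
for then $p^l<p^r<3p^l\le p^{l+1}$. So (6) implies (b).

**The prime $2$.** Suppose $p=2$, $D=B$, $k=c-1$ and $e=c$; this happens for instance when $\dim\tilde H_c(B)\ge2$ and $\tilde H_{2c-1}(B)\ne0$. Then $N=cm$, $T=(2c-1)m+1$, and the interval of (b) is $[m+1,cm+2]$. The smallest power of $2$ exceeding $m$ is at most $2m$, so as $c\ge2$ it lies in this interval: (b) fails for every choice of $m$. In addition, if $c$ is odd, $N=cm$ with $m$ odd is odd, and $S^{N+1}$ is not an odd sphere. What would repair both defects is a $D$ with $c$ even and $k$ small compared to $c$. Indeed, suppose $c\ge8k$. Then $(c+k)m\le\frac98cm\le\frac98N$. So $T\le\frac98N+1\le2N+1=j$, giving (a). For $g$ in the interval of (b), $g\ge\frac78N+1=\frac78(N+2)-\frac34$ and $g\le N+2$. If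
$$\tfrac54\,2^l\le N+2\le\tfrac74\,2^l,\qquad l\ge4,\tag{7}$$
then $g\ge\frac{35}{32}2^l-\frac34>2^l$ and $g<2^{l+1}$, so $g\notin\mathcal G_2$ and (b) holds.

So at $p=2$ we must replace $B$ by a space whose homology is high up but in a narrow band.

## 10. Narrow retracts at the prime $2$

Here is the mechanism in the smallest case. Let $W$ be a graded $\mathbb F_2$-space of dimension $2$ with basis in degrees $\delta_1,\delta_2$. Then $L_3(W)$ has basis $[[x_1,x_2],x_1]$, $[[x_1,x_2],x_2]$, in degrees $2\delta_1+\delta_2$ and $\delta_1+2\delta_2$. As a representation of $GL_2$ it is $W\otimes\det$: the bottom degree has gone up and the width $|\delta_1-\delta_2|$ has not changed. For dimension $d>2$ the role of $W$ is played by the Steinberg module.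

**Proposition 7.** Let $p=2$ and $B,V,G$ as in (1). There is an admissible triple $(D,\varphi_D,r_D)$ with $c_D$ even and $c_D\ge8k_D$.

*Proof.* Put $d_0=\dim V\ge2$. Signs are irrelevant, so $V$ behaves as an ungraded space with an additional degree. For odd $l\ge3$ let $\varphi_l:L_l(B)\to(B^{\wedge l})_2\to G$, the second map being the $l$-fold Samelson product of $B\to G$. In homology, on $L_l(V)$, it is $\beta_l=l=1$, i.e. the inclusion $L_l(V)\subset T(V)$.

**Step 1.** *We build a large space $D'$ mapping to $G$.* For $h\ge1$ let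
$$D'=(L_3(B)\wedge L_5(B)^{\wedge h})_2,\qquad M=3+5h,\qquad\varphi_{D'}=[\dots[\varphi_3,\varphi_5],\dots,\varphi_5].$$
Here $D'=EB^{\wedge M}$ with $E=e_3\otimes e_5^{\otimes h}\in\mathbb Z_{(2)}[S_M]$; let $r_E:(B^{\wedge M})_2\to D'$ be the retraction. By (F4), $\varphi_{D'*}$ is the restriction to $EV^{\otimes M}=L_3(V)\otimes L_5(V)^{\otimes h}$ of the operator $\psi\in\mathbb F_2[S_M]$,
$$\ell_0\otimes\ell_1\otimes\cdots\otimes\ell_h\mapsto[\dots[\ell_0,\ell_1],\dots,\ell_h]\qquad(\ell_0\text{ of weight }3,\text{ the others of weight }5).$$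

**Step 2.** *We show that $\psi$ is injective on $L_3(W)\otimes L_5(W)^{\otimes h}$ for every finite-dimensional $\mathbb F_2$-space $W$.* The $L_n(W)$ are the weight $n$ parts of the free Lie algebra $L(W)\subset T(W)$, and $T(W)$ is its enveloping algebra. Let $K=L_{\ge3}(W)$, an ideal. By the Poincaré–Birkhoff–Witt theorem the enveloping algebra $\mathcal U=\mathcal U(K)$ embeds in $T(W)$ and $T(W)$ is a free $\mathcal U$-module. So $0\to T(W)\otimes W\to T(W)\to\mathbb F_2\to0$ is a free resolution over $\mathcal U$, and $\mathrm{Tor}_2^{\mathcal U}(\mathbb F_2,\mathbb F_2)=0$. Choose a homogeneous lift of a basis of $K/[K,K]=\mathcal U^+/(\mathcal U^+)^2$ to $K$ and let $F$ be its span. Then $\mathcal U\otimes F\to\mathcal U^+$ is surjective; let $\mathcal N$ be its kernel. As $\mathrm{Tor}_1^{\mathcal U}(\mathbb F_2,\mathcal U^+)=\mathrm{Tor}_2^{\mathcal U}(\mathbb F_2,\mathbb F_2)=0$, the sequence $0\to\mathbb F_2\otimes_{\mathcal U}\mathcal N\to F\to\mathcal U^+/(\mathcal U^+)^2$ is exact, and its last map is an isomorphism. So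 $\mathbb F_2\otimes_{\mathcal U}\mathcal N=0$ and $\mathcal N=0$ by the graded Nakayama lemma. Thus $\mathcal U\otimes F\cong\mathcal U^+$, and iterating, $\mathcal U$ is the tensor algebra on $F$.

Brackets in $K$ have weight $\ge6$, so $F$ may be chosen to contain $L_3(W)$ and $L_5(W)$. For basis elements $x$ of $L_3(W)$ and $y_i$ of $L_5(W)$ we have in this tensor algebra
$$[\dots[x,y_1],\dots,y_h]=xy_1\cdots y_h+{}(\text{monomials not beginning with an }L_3\text{-letter}),$$
whence injectivity.

**Step 3.** *We find a left inverse of $\psi$ in the group ring, so that it can be realized by a map.* Apply Step 2 with $\dim W=M$ to the multilinear part of $W^{\otimes M}$, which is $\mathbb F_2[S_M]$, place permutations acting by left multiplication. So $\xi\mapsto\psi\xi$ is an injective map of right modules $E\,\mathbb F_2[S_M]\to\mathbb F_2[S_M]$. As $E\,\mathbb F_2[S_M]$ is projective, it is injective (a group algebra of a finite group over a field is self-injective), so this map has a retraction, which is left multiplication by some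 $\rho\in\mathbb F_2[S_M]$: $\rho\psi E=E$. Lift $\rho$ to $\mathbb Z[S_M]$ and set $r_{D'}=r_E\circ\rho:(B^{\wedge M})_2\to D'$, using (2). Then $r_{D'*}\varphi_{D'*}=\mathrm{id}$.

**Step 4.** *We realize the Steinberg module as a summand of a tensor power.* Let $U=L_5(V)$, $d=\dim U=(d_0^5-d_0)/5\ge6$, with a homogeneous basis in degrees $\delta_1,\dots,\delta_d$, $\Delta=\sum\delta_s$. Let $\lambda=(d-1,\dots,1,0)$ and $m_0=d(d-1)/2$. In the staircase diagram the arm and the leg of box $(i,i')$ are both $d-i-i'$, so all hook lengths are odd. The Young symmetrizer squares to the product of the hook lengths times itself, so divided by that product it is an idempotent of $\mathbb Z_{(2)}[S_{m_0}]$. Let $X_\lambda\subset U^{\otimes m_0}$ be the image of its reduction. Its weight spaces have the same dimensions as the ranks over $\mathbb Z_{(2)}$, hence over $\mathbb Q$, of the corresponding image for a free module of rank $d$. So the $GL_d$-module $X_\lambda$ has formal character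
$$s_\lambda(x)=\frac{\prod_{s<s'}(x_s^2-x_{s'}^2)}{\prod_{s<s'}(x_s-x_{s'})}=\prod_{s<s'}(x_s+x_{s'}),$$
the Weyl character of highest weight $\lambda$. (As $\lambda$ is self-conjugate, conventions for Young symmetrizers do not matter.) We have $\langle\lambda,\alpha^\vee\rangle=1=p-1$ for all simple roots $\alpha$, so the Weyl module of highest weight $\lambda$ is simple (it is a Steinberg module; Jantzen, *Representations of Algebraic Groups*, II.3.18–3.19). As formal characters of simple modules are linearly independent, $X_\lambda\cong L(\lambda)$, the simple module of highest weight $\lambda$. Since $-w_0\lambda=(0,-1,\dots,-(d-1))=\lambda-(d-1)(1,\dots,1)$,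
$$X_\lambda^*\cong L(-w_0\lambda)\cong X_\lambda\otimes\det{}^{-(d-1)}.$$

**Step 5.** *We twist by powers of $\det$ without leaving tensor powers of $U$.* By the zig-zag identity for evaluation and coevaluation, $X_\lambda$ is a direct summand of $X_\lambda\otimes X_\lambda^*\otimes X_\lambda$. So $X_\lambda\otimes\det^{d-1}$ is a summand of $X_\lambda^{\otimes3}$. By induction $X_\lambda\otimes\det^{t(d-1)}$ is a summand of $X_\lambda^{\otimes(2t+1)}$, hence of $U^{\otimes i}$ with $i=(2t+1)m_0$: in the inductive step, $X_\lambda\otimes\det^{(t+1)(d-1)}$ is a summand of $(X_\lambda\otimes\det^{t(d-1)})\otimes X_\lambda^{\otimes2}$.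

**Step 6.** *We lift the projection to $\mathbb Z_2[S_i]$.* The projection is an idempotent of $\mathrm{End}_{GL_d}(U^{\otimes i})$ ($GL_d$ as a group scheme). This ring is the commutant of the Schur algebra $\mathrm{End}_{\mathbb F_2[S_i]}(U^{\otimes i})$, and $\mathbb F_2[S_i]$ maps onto it (De Concini–Procesi, *A characteristic free approach to invariant theory*, Adv. Math. 21 (1976): over any field the group algebra of $S_i$ surjects onto this commutant, for all $d,i$). The idempotent lifts to an idempotent of $\mathbb F_2[S_i]$: the ring being finite, some power of any lift is idempotent, and it still maps to the given idempotent. By $2$-adic completeness it lifts further to an idempotent $\varepsilon\in\mathbb Z_2[S_i]$.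

**Step 7.** *We read off the width.* Let $Y_t=\varepsilon L_5(B)^{\wedge i}$, a retract of $(L_5(B)^{\wedge i})_2$ with homology $\varepsilon U^{\otimes i}\cong X_\lambda\otimes\det^{t(d-1)}$. A vector of weight $\mu$ in $U^{\otimes i}$ has degree $\sum\mu_s\delta_s$. So $\tilde H_*(Y_t)$ lies in degrees between
$$t(d-1)\Delta+\sum_{s<s'}\min(\delta_s,\delta_{s'})\ \text{(attained)}\quad\text{and}\quad t(d-1)\Delta+\sum_{s<s'}\max(\delta_s,\delta_{s'}).$$
The length $\varrho=\sum_{s<s'}|\delta_s-\delta_{s'}|$ of this interval is independent of $t$, while the bottom degree $\mathrm{bot}(Y_t)$ tends to infinity with $t$.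

**Step 8.** *We assemble $D$.* Put $D=(L_3(B)\wedge L_5(B)\wedge Y_t\wedge Y_t)_2$, a retract of $D'$ with $h=2i+1$, so $M=10i+8$. Restrict $\varphi_{D'}$ to $D$ and compose $r_{D'}$ with $D'\to D$; then $r_{D*}\varphi_{D*}=\mathrm{id}$, and $\varphi_{D*}$ lands in iterated commutators. Let $v_1\le v_2$ be the two lowest degrees in a homogeneous basis $x_1,x_2,\dots$ of $V$. The bottom degree of $L_l(V)$ is $(l-1)v_1+v_2$: the component of multidegree $(l,0,\dots)$ vanishes and $\mathrm{ad}(x_1)^{l-1}x_2\ne0$. So
$$c_D=(2v_1+v_2)+(4v_1+v_2)+2\,\mathrm{bot}(Y_t)=6v_1+2v_2+2\,\mathrm{bot}(Y_t)$$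
is even (this is why $Y_t$ is used twice) and tends to infinity with $t$, while $k_D\le3k+5k+2\varrho=8k+2\varrho$. Choose $t$ with $c_D\ge8k_D$; then also $k_D\le c_D-1$, as $c_D\ge2$. Finally $\dim\tilde H_*(D)\ge\dim L_3(V)=(d_0^3-d_0)/3\ge2$. $\square$

## 11. Growth rate: proof of Theorem A

By Section 5 we may assume (1). Let $(D,\varphi_D,r_D)$ be $(B,\mathrm{incl},\mathrm{id})$ if $p$ is odd and the triple of Proposition 7 if $p=2$, and write $[c,c+k]$ for the range of $D$. Then $D,c,k$ and $e$ do not depend on $h$.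

**Step 1.** *We hit the windows.* By Proposition 5(4), $N_h\to\infty$ with bounded steps, and the lengths of the windows (6), resp. (7), tend to infinity with $l$. Hence for all $l\ge l_0$ there is $h=h(l)$ with $N_h$ in the window: the first $N_h$ beyond the lower end overshoots by a bounded amount.

**Step 2.** *We count summands in one group.* For this $h$, Section 9 verifies (a) and (b), so Proposition 2 and (5) show that $\pi_j(A_p)$ has at least $2^h$ $\mathbb Z/p$-summands, hence so does $\pi_j(A_{(p)})$ by (F3). Here $j=p(N+2)-3<6p^{l+1}$. Moreover $N+2\ge p^l$, $N\le(c+k)m\le2cm$ and $m\le11h+48$ give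
$$h\ge\frac{p^l-2}{22c}-5.\tag{8}$$

**Step 3.** *We pass to all $n$.* For $6p^{l+1}\le n<6p^{l+2}$ with $l\ge l_0$ we have $j\le n$ and $p^l>\frac n{6p^2}$, so
$$\frac{\ln t_n}n\ge\frac{h\ln2}n\ge\frac{\ln2}n\Big(\frac n{6p^2\cdot22c}-\frac1{11c}-5\Big),\qquad\liminf_n\frac{\ln t_n}n\ge\frac{\ln2}{132\,p^2c}>0,\tag{9}$$
where $c=c_D$. Hence $A$ is $\mathbb Z/p$-hyperbolic, and Theorem A is proved. $\blacksquare$

## 12. Spaces with $r\ge k+2$: proof of Theorem B(i)

**Step 1.** *We produce the data (1) from $A$.* We may take $r$ to be the lowest degree of $\tilde H_*(A)$, since raising $r$ shrinks $k$. The space $A_{(p)}$ has a minimal $p$-local cell structure, with $\dim H_i(A)$ $p$-local $i$-cells, hence with cells in dimensions $[r,r+k]$, $r+k\le2r-2$.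

If $r=2$, then $k=0$ and $A_{(p)}$ is a wedge of at least two copies of $S^2_{(p)}$. As in Section 5, $\pi_j((S^4\vee S^4)_{(p)})$ is a summand of $\pi_j(A_{(p)})$ in the same degree $j$, so we pass to $S^4\vee S^4$.

Let $r\ge3$. By the $p$-local Freudenthal theorem the attaching maps desuspend inductively: for an $(i+1)$-cell, $i\le2r-3$, the suspension $\pi_{i-1}(B')\to\pi_i(\Sigma B')$ with $B'$ $p$-local and $(r-2)$-connected is an isomorphism, as $i-1\le2r-4$. So $A_{(p)}\simeq\Sigma B_0$ with $B_0$ $p$-local with finitely many $p$-local cells, and $B=(B_0)_p$ has range $[c,c+k]$ with $c=r-1\ge2$, $k\le r-2=c-1$, $\dim\tilde H_*(B)\ge2$ and $\Omega(\Sigma B)_p=\Omega A_p$. This is (1). Sections 5 (Step 3) to 11 used only (1), that the $\{B_0^{\wedge q},B_0^{\wedge q}\}\otimes\mathbb Z_p$ are $\mathbb Z_p$-algebras equal to $\{B^{\wedge q},B^{\wedge q}\}_p$, and that the $\pi_j(A_{(p)})$ are finitely generated $\mathbb Z_{(p)}$-modules. All this holds here. So $A$ is $\mathbb Z/p$-hyperbolic.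

**Step 2.** *We extract the statement on single groups.* In Section 11 the $2^{h(l)}$ summands lie in the single group $\pi_{j_l}(A_{(p)})$, $j_l=p(N_{h(l)}+2)-3$. From $p^l\le N+2<6p^l$ we get $\frac12p^{l+1}\le j_l<6p^{l+1}$ for large $l$, and (8) gives $h(l)\ge\frac{p^l}{44c}\ge\frac{j_l}{264\,pc}$ for large $l$. So $2^{h(l)}\ge\gamma^{j_l}$ with $\gamma=2^{1/(264pc)}>1$. Fix $q$ with $p^q>12$ and keep only every $q$-th large $l$. Then $j_{l+q}\ge\frac12p^{l+q+1}>6p^{l+1}>j_l$, and $j_{l+q}/j_l<12p^q$ is bounded. Renumbering gives the claim.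

**Step 3.** *We read off the constant.* If $p$ is odd, $\tilde H_r(A)\ne0$ and $r\ge3$, then $D=B$ and $c_D=r-1$, and (9) is the stated bound. $\blacksquare$

## 13. Double suspensions outside the stable range: proof of Theorem B(ii)

Let $p$ be odd, $B=\Sigma B_1$, $c=r-1\ge2$, $\varkappa=k/c<(p-1)^2/p$, $G=\Omega(\Sigma B)_p=\Omega A_p$, $V=\tilde H_*(B)$. As $B$ is a suspension, $V$ is primitive, $H_*(G)=T(V)$, and Lemma 3 holds. Proposition 5 applies with $D=B$ and $\varphi_D$ the inclusion; it gives $m,N,s_\epsilon,\lambda_\epsilon$ with $N\le(c+k)m=(1+\varkappa)cm$. Only Proposition 6 is not available, because $k\le c-1$ may fail, and then (F1) no longer makes group ring elements act on $B^{\wedge m}$. The remedy is to let them act on $\Sigma B^{\wedge m}$.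

**Step 1.** *We set up the sums of maps.* Let $Z=B^{\wedge m}$, $p\nmid m$, and $\mathcal E=[\Sigma Z,(\Sigma Z)_p]=[(\Sigma Z)_p,(\Sigma Z)_p]$, with sums taken along the outer suspension coordinate. As $Z=\Sigma Z'$ with $Z'$ a finite complex, $\mathcal E$ is abelian. It is uniquely $m$-divisible: multiplication by $m$ is bijective on the $\mathbb Z_p$-modules $\pi_*((\Sigma Z)_p)$, and one inducts over the skeleta of $Z'$ with the five lemma. The groups $[\Sigma^t-,(\Sigma Z)_p]$, $t\ge2$, of the skeleta are linked by long exact sequences of abelian groups, and the induction is done for all $t\ge2$ at once. For $f,g,g'\in\mathcal E$ and $\sigma\in S_m$,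
$$f\circ(g+g')=f\circ g+f\circ g',\qquad(g+g')\circ\Sigma\sigma=g\circ\Sigma\sigma+g'\circ\Sigma\sigma .$$
Hence $\sum n_\sigma\sigma\mapsto\sum n_\sigma\Sigma\sigma$ is additive and multiplicative on $\mathbb Z[S_m]$.

**Step 2.** *We construct a homotopy idempotent.* Let $\bar\beta$ be the image of $\beta_m$ and $\bar e\in\mathcal E$ the element with $m\bar e=\bar\beta$. Then $\bar\beta\circ\bar\beta=m\bar\beta$. Writing $\bar\beta$ as a combination of the $\Sigma\sigma$, over which composition is additive on the left factor, $m(\bar e\circ\bar\beta)=(m\bar e)\circ\bar\beta=\bar\beta\circ\bar\beta=m\bar\beta$, so $\bar e\circ\bar\beta=\bar\beta$. Finally $m(\bar e\circ\bar e)=\bar e\circ(m\bar e)=\bar e\circ\bar\beta=\bar\beta=m\bar e$, so $\bar e\circ\bar e=\bar e$. By (F2) there are a simply connected $p$-complete $X$ and $i:X\to(\Sigma Z)_p$, $r:(\Sigma Z)_p\to X$ with $ri\simeq1$, $ir\simeq\bar e$.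

**Step 3.** *We compute homology.* As $\tilde H_*(Z)$ is primitive, products in $\Omega(\Sigma Z)_p$ of maps from $Z$ add on $\tilde H_*(Z)$. So the adjoint of $\bar e$ is $e_m$ on $\tilde H_*(Z)=V^{\otimes m}$, and $\Omega\bar e$ induces $T(e_m)$ on $T(V^{\otimes m})$. Hence $H_*(\Omega X)=T(L_m(V))$, $(\Omega i)_*=T(\mathrm{incl})$, $(\Omega r)_*=T(e_m)$, and $\tilde H_*(X)=\Sigma L_m(V)$.

**Step 4.** *We show that $\Omega X$ is a retract of $G$ and carry over the spherical classes.* Let $w:(\Sigma Z)_p\to(\Sigma B)_p$ be adjoint to the $m$-fold Samelson product. By (F4), $\Omega(wi):\Omega X\to G$ induces the algebra map which on $L_m(V)$ is $\beta_m=m$ times the inclusion into $T(V)$; its values there are primitive. By Lemma 3, $\Omega X\to G\xrightarrow{(H_m)_p}\Omega(\Sigma Z)_p\xrightarrow{\Omega r}\Omega X$ induces $T(m\cdot\mathrm{id})$, an isomorphism. So $\Omega X$ is a retract of $G$, and (5) holds for this $X$. With $R=\Omega r\circ(H_m)_p$, Lemma 3 with $s=1$ gives $R_*\lambda_\epsilon=e_m\lambda_\epsilon=\lambda_\epsilon$.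 So the adjoints $f_\epsilon:S^{N+1}\to X$ of $Rs_\epsilon$ have Hurewicz images $\sigma\lambda_\epsilon$, where the homology suspension $\sigma$ maps $L_m(V)$ isomorphically onto $\Sigma L_m(V)=\tilde H_*(X)$. They are linearly independent.

**Step 5.** *We check (a) and (b) of Proposition 2.* Let $2\nu=N+2$, $j=p(N+2)-3$ and $T=(c+k)m+1\le(1+\varkappa)N+1$. Since $1+\varkappa<\frac{p^2-p+1}p<p$, (a) holds for large $N$. For $g$ in the interval of (b),
$$g\ge(p-1-\varkappa)N+2p-3\ge(p-1-\varkappa)(N+2)-1,\qquad g\le(p-1)(N+2).$$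
Put $\lambda=\frac{p-1}{p-1-\varkappa}$. The hypothesis $\varkappa<(p-1)^2/p$ says exactly that $1\le\lambda<p$. Fix $\lambda<\lambda'<p$. If
$$2\lambda'p^l\le N+2<2p^{l+1}$$
and $l$ is large, then $g\ge2(p-1)\frac{\lambda'}\lambda p^l-1>2(p-1)p^l$ and $g<2(p-1)p^{l+1}$, so $g\notin\mathcal G_p$, which is (b).

**Step 6.** *We count.* The lengths of these windows tend to infinity, so by Proposition 5(4), for all large $l$ some $N_h$ lies in the window. By Proposition 2, (5) and (F3), $\pi_j(A_{(p)})$ has at least $2^h$ $\mathbb Z/p$-summands, where $j\le2p^{l+2}$ and, from $N\le(1+\varkappa)cm$ and $m\le11h+48$,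
$$h\ge\frac1{11}\Big(\frac N{(1+\varkappa)c}-48\Big)\ge\mathrm{const}\cdot p^l$$
with a positive constant for large $l$. For $2p^{l+2}\le n<2p^{l+3}$ this gives $\ln t_n\ge h\ln2\ge\mathrm{const}'\cdot n$ with a positive constant. So $\liminf_n\frac{\ln t_n}n>0$, and $A$ is $\mathbb Z/p$-hyperbolic. $\blacksquare$
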